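\title{The largest affine copy of one convex figure inside another}

\begin{abstract}
For plane convex figures $F$ and $G$ let $f(F,G)$ be the largest fraction of the area of $G$ that can be covered by an affine image of $F$ contained in $G$. We prove the conjecture of B.~Gr\"unbaum that $f(F,G)\ge \frac{3\sqrt3}{4\pi}$ for all $F$ and $G$, with equality only when $F$ is a triangle and $G$ is an ellipse. An optimal position of $F$ in $G$ carries a contact measure, from which we build a polygon $P$ with $f(F,G)\ge |F|\,|P|$. A determinant identity bounds $|P|$ from below in terms of triangles spanned by contact points. This settles the figures $F$ that are far from a triangle. For the others we fix $G$, let $F$ minimize $f(\cdot,G)$, and perturb $F$ by a piecewise projective flow; the resulting first-order condition shows that a minimizer other than a triangle has $f(F,G)\ge\frac5{12}$. The theorem of Sas on inscribed triangles completes the proof.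
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{convex figure} is a compact convex subset of the plane with nonempty interior, and $|X|$ denotes area. For convex figures $F$ and $G$ let
\[
f(F,G)=\max\frac{|F^*|}{|G|},
\]
where $F^*$ ranges over the nondegenerate affine images of $F$ that are contained in $G$. An affine map multiplies all areas by the same factor, so $f(F,G)$ depends only on the affine classes of $F$ and $G$. We have $0<f\le1$, and $f(F,G)=1$ exactly when $G$ is an affine image of $F$, because a convex figure contained in $G$ and of the same area as $G$ equals $G$. Thus $f$ measures how badly the shape of $F$ fits into the shape of $G$, and one asks for the worst pair.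

All triangles are affinely equivalent. For a triangle $\Delta$ the number
\[
\tau(X)=f(\Delta,X)
\]
is therefore the ratio $|T_X|/|X|$, where $T_X$ is a triangle of maximum area contained in $X$. Two results describe the worst $G$ for a given $F$.
\begin{itemize}
\item[(S)] (Sas) If $P$ is an $n$-gon of maximum area inscribed in a convex figure $X$, $n\ge3$, then $|P|\ge\frac n{2\pi}\sin\frac{2\pi}n\,|X|$, with equality if and only if $X$ is an ellipse. For $n=3$ this says that $\tau(X)\ge\kappa$, with equality if and only if $X$ is an ellipse, where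
\[
\kappa=\frac{3\sqrt3}{4\pi}\approx0.41350 .
\]
\item[(P)] If $F$ is a parallelogram, then $f(F,G)\ge\frac12$, with equality only when $G$ is a triangle.
\end{itemize}
These values suggest an answer. The regular $n$-gon inscribed in a disk attains the bound in (S), so it fills the fraction $\frac n{2\pi}\sin\frac{2\pi}{n}$ of the disk and no affine image does better; since $\frac{\sin x}{x}$ decreases on $(0,\pi)$, this fraction is smallest for $n=3$. The parallelogram never does worse than $\frac12$. In the reversed pair, a disk in a triangle, the incircle of an equilateral triangle already covers $\frac{\pi}{3\sqrt3}>0.6$ of the area. B.~Gr\"unbaum conjectured that the minimum of $f(F,G)$ over all pairs is $\kappa$ and that it is attained only when $F$ is a triangle and $G$ is an ellipse; we take the problem from \cite{source}. We prove the conjecture.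

\begin{theorem}\label{thm:main}
For all convex figures $F$ and $G$ we have $f(F,G)\ge\kappa$, with equality if and only if $F$ is a triangle and $G$ is an ellipse.
\end{theorem}

The proof rests on two estimates. The first depends on $F$ alone.

\begin{theorem}\label{thm:quarter}
For all convex figures $F$ and $G$ we have $f(F,G)\ge\dfrac1{4\tau(F)}$.
\end{theorem}

For a parallelogram $\tau=\frac12$: the area of a triangle is a convex function of each vertex, so a largest triangle can be chosen with its vertices among those of the parallelogram. Theorem~\ref{thm:quarter} then gives the bound $\frac12$ of (P), which is attained. For $F$ close to a triangle, however, the bound is close to $\frac14$, far below $\kappa$, and continuity does not help either: it says only that $f(F,G)$ is close to $\tau(G)$, not on which side it lies. The second estimate deals with this by looking only at the figures that minimize $f(\cdot,G)$.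

\begin{theorem}\label{thm:dichotomy}
For all convex figures $F$ and $G$ we have $f(F,G)\ge\min\{\tau(G),\frac5{12}\}$. More precisely, for fixed $G$, if $F$ minimizes $f(\cdot,G)$ and $F$ is not a triangle, then $f(F,G)\ge\frac5{12}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:dichotomy}]
The inequality $\kappa<\frac5{12}$ is equivalent to $9\sqrt3<5\pi$, which holds because $9\sqrt3<15.59$ and $5\pi>15.70$. By (S), $\tau(G)\ge\kappa$, so $f(F,G)\ge\min\{\tau(G),\frac5{12}\}\ge\kappa$. Suppose that $f(F,G)=\kappa$. Then $\min\{\tau(G),\frac5{12}\}\le\kappa$, hence $\tau(G)=\kappa$, and $G$ is an ellipse by (S). Moreover $F$ minimizes $f(\cdot,G)$ and $f(F,G)<\frac5{12}$, so $F$ is a triangle. The converse is the equality case of (S).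
\end{proof}

This is the only use of (S), and (P) is not used in the proofs. The plan is as follows. Section~\ref{sec:contact} expresses the optimality of a position $F\subset G$ by a measure on the contact points. Section~\ref{sec:polygon} turns this measure into a polygon $P$ with $f(F,G)\ge|F|\,|P|$ and proves Theorem~\ref{thm:quarter}. Section~\ref{sec:flow} cuts $F$ into a largest triangle and three caps and defines a flow that inflates the caps. Section~\ref{sec:first} derives the first-order condition that the minimality of $F$ imposes on a contact measure, Section~\ref{sec:triples} converts it into a better bound for $|P|$, and Section~\ref{sec:end} collects the constants.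

\section{Conventions and standard facts}\label{sec:prelim}

We write $\langle\cdot,\cdot\rangle$ for the inner product, $a\times b=\det(a,b)$ for the planar cross product, $S^1$ for the unit circle and $D(o,\delta)$ for the closed disk with center $o$ and radius $\delta$. The \emph{signed area} of the triangle $xyz$ is
\begin{equation}\label{eq:bracket}
[x,y,z]=\tfrac12\,(x\times y+y\times z+z\times x)=\tfrac12\det\begin{pmatrix}1&1&1\\ x&y&z\end{pmatrix}.
\end{equation}
It is positive for a counterclockwise triangle, affine in each argument, invariant under cyclic permutations and changes sign under transpositions. Expanding \eqref{eq:bracket} gives, for every point $q$,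
\begin{equation}\label{eq:additive}
[q,y,z]+[x,q,z]+[x,y,q]=[x,y,z].
\end{equation}

The support function of a convex figure $K$ is $h_K(u)=\max_{x\in K}\langle u,x\rangle$; a point $x$ lies in $K$ if and only if $\langle u,x\rangle\le h_K(u)$ for all $u\in S^1$. We use the following textbook facts.
\begin{itemize}
\item \emph{Blaschke's selection theorem.} The compact convex subsets of a fixed disk form a compact space in the Hausdorff distance.
\item \emph{John's theorem.} Every convex figure has an affine image $F$ with $D(0,1)\subset F\subset D(0,2)$.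
\item \emph{Mixed areas.} The mixed area $V(P,G)$ is defined by $|P+sG|=|P|+2sV(P,G)+s^2|G|$ for $s\ge0$. If $P$ is a polygon with edge lengths $c_l$ and outer unit normals $u_l$, then $V(P,G)=\frac12\sum_lc_lh_G(u_l)$. \emph{Minkowski's inequality} states that $V(P,G)^2\ge|P|\,|G|$.
\item \emph{Carath\'eodory's theorem and separation.} The convex hull of a compact set $K\subset\mathbb R^N$ is compact, and the mean of a probability measure on $K$ is a finite convex combination of points of $K$. If $0\notin\operatorname{conv}K$, the convex cone generated by $K$ is closed. A point outside a closed convex cone is separated from it by a linear functional that is nonnegative on the cone and negative at the point.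
\item \emph{The Cauchy--Binet formula.} If $U$ is a $3\times n$ and $U'$ an $n\times3$ matrix, then $\det(UU')$ is the sum over $i<j<k$ of the products of the $3\times 3$ minors formed by the columns $i,j,k$ of $U$ and the rows $i,j,k$ of $U'$.
\end{itemize}

Affine maps may reverse orientation. For $Ax=Lx+b$ we put $\det A=\det L$. For fixed $G$ let
\[
N(F)=\max\{|\det A|: AF\subset G\}.
\]
The affine maps $A$ with $AF\subset G$, degenerate ones included, form a compact set, since such a map is determined by the images of three noncollinear points of $F$. So the maximum exists, it is positive, and $f(F,G)=N(F)|F|/|G|$. A map that attains the maximum is \emph{optimal} for $F$. If $A$ is optimal, then $F\subset A^{-1}G$, the identity is optimal for the pair $(F,A^{-1}G)$, and $f(F,G)=|F|/|A^{-1}G|$.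

\begin{lemma}\label{lem:cont}
For fixed $G$, the functions $N(F)$ and $|F|$ are continuous in the Hausdorff distance on the set of figures $F$ that contain a given disk $D(o,\delta)$. The function $f(\cdot,G)$ attains its minimum.
\end{lemma}

\begin{proof}
Let $F,F'\supset D(o,\delta)$ have Hausdorff distance at most $\eta$. Then
\[
F'\subset F+D(0,\eta)\subset F+\tfrac\eta\delta(F-o)=o+\left(1+\tfrac\eta\delta\right)(F-o),
\]
the last equality by convexity. So the homothety with center $o$ and ratio $(1+\eta/\delta)^{-1}$ maps $F'$ into $F$, which gives $N(F')\ge(1+\eta/\delta)^{-2}N(F)$ and $|F|\ge(1+\eta/\delta)^{-2}|F'|$. The same inequalities hold with $F$ and $F'$ exchanged, which proves continuity. By John's theorem it suffices to minimize $f(\cdot,G)$ over the figures with $D(0,1)\subset F\subset D(0,2)$, and these form a compact set by Blaschke's theorem.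
\end{proof}

If a triangle attains the minimum of $f(\cdot,G)$, the minimum equals $\tau(G)$. Hence the first sentence of Theorem~\ref{thm:dichotomy} follows from the second, and only the second remains to be proved.

\section{Contact measures}\label{sec:contact}

Let $F\subset G$ be convex figures. Moving each point $x$ by $-s(Bx+b)$ changes the area of $F$ by the factor $1-s\operatorname{tr}B+O(s^2)$, and the motion can be obstructed only where $F$ touches the boundary of $G$. These obstructions are recorded by the compact set
\[
\mathcal C=\mathcal C(F,G)=\{(x,u)\in F\times S^1:\ \langle u,x\rangle=h_G(u)\}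
\]
of contact points together with the outer normals of $G$ at them. If the identity is optimal, no motion that points inward at all contacts can gain area. The dual form of this statement is the existence of Lagrange multipliers, which here form a measure.

\begin{definition}
A \emph{contact measure} of $(F,G)$ is a finite positive Borel measure $\mu$ on $\mathcal C$ such that
\begin{equation}\label{eq:contact}
\int\langle u,Lx+b\rangle\,d\mu=\operatorname{tr}L\qquad\text{for all }L\in\mathbb R^{2\times2},\ b\in\mathbb R^2 .
\end{equation}
The set of contact measures is $\mathcal M(F,G)$. For a continuous field $g:F\to\mathbb R^2$ put $Q(\mu)=\int\langle u,g(x)\rangle\,d\mu$.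
\end{definition}

Since $\langle u,Lx\rangle=\operatorname{tr}(L\,xu^{\top})$, condition \eqref{eq:contact} says that $\int u\,d\mu=0$ and $\int xu^{\top}d\mu=I$. The field $g$ is the velocity of a deformation of $F$ that need not be affine. If $g$ is affine, $Q(\mu)$ is the trace of its linear part. In general, parts (a) and (b) of the next lemma show that the values $Q(\mu)$ bound the trace of an affine motion that is needed to push the deformed figure back into $G$.

\begin{lemma}\label{lem:dual}
Let $F\subset G$ and let $g:F\to\mathbb R^2$ be continuous.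
\begin{itemize}
\item[(a)] Suppose that $\langle u,Bx+b\rangle>\langle u,g(x)\rangle$ on $\mathcal C$ and that the maps $\varphi_s:F\to\mathbb R^2$ satisfy $\varphi_s(x)=x+sg(x)+O(s^2)$ uniformly on $F$. Then, for all small $s>0$, the map $y\mapsto y-s(By+b)$ sends $\varphi_s(F)$ into $G$.
\item[(b)] If $Q(\mu)<\eta$ for all $\mu\in\mathcal M(F,G)$, then there are $B$ and $b$ with $\operatorname{tr}B<\eta$ and $\langle u,Bx+b\rangle>\langle u,g(x)\rangle$ on $\mathcal C$.
\item[(c)] If the identity is optimal for $F$, then $\mathcal M(F,G)\ne\emptyset$.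
\item[(d)] For every $\mu\in\mathcal M(F,G)$ there is a finitely supported $\mu'\in\mathcal M(F,G)$ with $Q(\mu')=Q(\mu)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise there are $s_n\downarrow0$, points $x_n\in F$ whose images lie outside $G$, and unit vectors $u_n$ with
\[
\langle u_n,x_n\rangle+s_n\langle u_n,g(x_n)-Bx_n-b\rangle+O(s_n^2)>h_G(u_n)\ge\langle u_n,x_n\rangle .
\]
Let $(x,u)$ be a limit point of $(x_n,u_n)$. Letting $n\to\infty$ gives $\langle u,x\rangle=h_G(u)$, so $(x,u)\in\mathcal C$. Comparing the two outer terms and dividing by $s_n$ gives $\langle u,g(x)-Bx-b\rangle\ge0$ in the limit, against the hypothesis.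

(b) Choose a disk $D(o,\delta)\subset F$. On $\mathcal C$ we have
\begin{equation}\label{eq:radial}
\langle u,x-o\rangle=h_G(u)-\langle u,o\rangle\ge\delta .
\end{equation}
Consider the compact set
\[
K=\{(u,\,xu^{\top},\,\langle u,g(x)\rangle):(x,u)\in\mathcal C\}\subset\mathbb R^2\times\mathbb R^{2\times2}\times\mathbb R ,
\]
the convex cone $C$ generated by $K$ (with $C=\{0\}$ if $K$ is empty), and the convex cone $C'$ generated by $K$ and $\nu=(0,0,-1)$. By \eqref{eq:radial} the functional $(u,M,t)\mapsto\operatorname{tr}M-\langle u,o\rangle$ is at least $\delta$ on $K$, and it vanishes at $\nu$. A convex combination of $\nu$ and points of $K$ on which the functional vanishes is therefore $\nu$ itself. So $0\notin\operatorname{conv}(K\cup\{\nu\})$, and $C'$ is closed.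

A point $(0,I,t)\in C$ is a finite sum $\sum c_l(u_l,x_lu_l^{\top},\langle u_l,g(x_l)\rangle)$ with $c_l>0$, and then $\sum c_l\delta_{(x_l,u_l)}$ is a contact measure with $Q=t$. By hypothesis $(0,I,t)\notin C$ for $t\ge\eta$, which means that $(0,I,\eta)\notin C'$. Write the separating functional as $(u,M,t)\mapsto\langle u,b\rangle+\operatorname{tr}(BM)-\sigma t$. Its values at $\nu$, on $K$ and at $(0,I,\eta)$ give
\[
\sigma\ge0,\qquad \langle u,Bx+b\rangle\ge\sigma\langle u,g(x)\rangle\ \text{ on }\mathcal C,\qquad\operatorname{tr}B<\sigma\eta .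
\]
If $\sigma>0$, divide by $\sigma$. If $\sigma=0$, take $c$ with $c\delta\ge\max|g|$; by \eqref{eq:radial} the field $c(x-o)+\lambda(Bx+b)$ satisfies $\langle u,\cdot\rangle\ge\langle u,g(x)\rangle$ on $\mathcal C$ for every $\lambda\ge0$, and its trace $2c+\lambda\operatorname{tr}B$ is less than $\eta$ for large $\lambda$. In both cases, adding a small positive multiple of $x-o$ makes the inequality on $\mathcal C$ strict, by \eqref{eq:radial}, and keeps the trace below $\eta$.

(c) If $\mathcal M(F,G)=\emptyset$, the hypothesis of (b) holds for $g=0$ and $\eta=0$. By (a) with $\varphi_s=\mathrm{id}$, the map $x\mapsto x-s(Bx+b)$ sends $F$ into $G$ for small $s>0$, and its determinant $1-s\operatorname{tr}B+s^2\det B$ exceeds $1$ for small $s>0$. Then the identity is not optimal.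

(d) The measure $\mu$ is not zero, and $(0,I,Q(\mu))$ is its total mass times the mean of a probability measure on $K$. By Carath\'eodory's theorem this point lies in $C$, and we saw in (b) that it then comes from a finitely supported contact measure.
\end{proof}

\section{The contact polygon}\label{sec:polygon}

In this section $F\subset G$ and $\mu=\sum_{l=1}^nc_l\delta_{(x_l,u_l)}$ is a contact measure with all $c_l>0$, numbered so that the arguments of $u_1,\dots,u_n$ in $[0,2\pi)$ are nondecreasing. Condition \eqref{eq:contact} gives
\begin{equation}\label{eq:discrete}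
\sum_lc_lu_l=0,\qquad\sum_lc_lx_lu_l^{\top}=I,\qquad\sum_lc_l\langle u_l,x_l\rangle=2 ,
\end{equation}
the third relation being the trace of the second. In particular the $u_l$ span $\mathbb R^2$. Define affine functions
\[
p_l(z)=\tfrac12c_l\langle u_l,x_l-z\rangle .
\]
The function $p_l$ vanishes on the support line of $G$ through $x_l$ with normal $u_l$ and is nonnegative on $G$. By \eqref{eq:discrete},
\begin{equation}\label{eq:partition}
\sum_lp_l(z)=1,\qquad\sum_lp_l(z)\,x_l=\tfrac12(Z-z),\qquad\text{where }Z=\sum_lc_l\langle u_l,x_l\rangle x_l .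
\end{equation}

\subsection*{Three contacts}
The case $n=3$ shows where the constant $\frac14$ comes from. No two of $u_1,u_2,u_3$ are parallel, for otherwise $\sum c_lu_l=0$ would make all three parallel. Hence $p_1,p_2,p_3$ are the barycentric coordinates of the triangle $\Delta=\{p_1,p_2,p_3\ge0\}$ bounded by the three support lines, and $G\subset\Delta$. By \eqref{eq:partition}, the map $z\mapsto\frac12(Z-z)$ sends the vertex of $\Delta$ at which $p_l=1$ to $x_l$. This map is a homothety $z\mapsto\frac32o-\frac12z$ with ratio $-\frac12$ and center $o=Z/3$, and $0=p_l(x_l)=\frac32p_l(o)-\frac12$ shows that $o$ is the centroid of $\Delta$. So $x_1,x_2,x_3$ are the midpoints of the sides of $\Delta$, and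
\begin{equation}\label{eq:three}
|G|\le|\Delta|=4\,|[x_1,x_2,x_3]|\le4|T_F| .
\end{equation}
If the identity is optimal, this is Theorem~\ref{thm:quarter}.

For $n>3$ there is no distinguished triangle $\Delta$. We replace the inclusion $G\subset\Delta$ by Minkowski's inequality for a polygon with normals $u_l$, and the single triangle $x_1x_2x_3$ by a weighted average over all triples of contacts.

\subsection*{The polygon and the weights}
Let $a_l$ be the vector $c_lu_l$ rotated by $+90^\circ$. The vectors $a_1,\dots,a_n$ are in counterclockwise order, have sum $0$ and are not all parallel. They are therefore the consecutive edge vectors of a convex polygon $P$ with nonempty interior and outer normals $u_l$, indices with equal normals forming one edge. We call $P$ the \emph{contact polygon}. Since $h_G(u_l)=\langle u_l,x_l\rangle$, we have $V(P,G)=\frac12\sum c_l\langle u_l,x_l\rangle=1$, and Minkowski's inequality gives $|P|\,|G|\le1$. Consequently,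
\begin{equation}\label{eq:fP}
f(F,G)=\frac{|F|}{|G|}\ge|F|\,|P|\qquad\text{if the identity is optimal.}
\end{equation}

\begin{example}
Let $G$ be the unit disk and $F$ the inscribed equilateral triangle with vertices $x_l=u_l$; the identity is optimal by (S). The weights $c_l=\frac23$ satisfy \eqref{eq:discrete}, and $P$ is an equilateral triangle of side $\frac23$. Then $|F|\,|P|=\frac{3\sqrt3}4\cdot\frac{\sqrt3}9=\frac14$, while $f(F,G)=\kappa$. So \eqref{eq:fP} cannot prove Theorem~\ref{thm:main} for triangles. It will suffice for all other minimizers.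
\end{example}

For $i<j<k$ let $w_{ijk}$ be twice the determinant of the $3\times3$ matrix with rows $(p_l(0),-\frac12c_lu_l^{\top})$, $l=i,j,k$. Adding to the first column a combination of the other two replaces $p_l(0)$ by $p_l(z)$, for any point $z$. Expanding along the first column and using $c_ju_j\times c_ku_k=a_j\times a_k$, we get
\begin{equation}\label{eq:weights}
w_{ijk}=\tfrac12\big(p_i(z)\,a_j\times a_k+p_j(z)\,a_k\times a_i+p_k(z)\,a_i\times a_j\big)\qquad\text{for every }z\in\mathbb R^2 .
\end{equation}

\begin{lemma}\label{lem:weights}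
\begin{itemize}
\item[(a)] $w_{ijk}\ge0$ for all $i<j<k$.
\item[(b)] $\sum_{i<j<k}w_{ijk}=|P|$.
\item[(c)] For arbitrary points $y_1,\dots,y_n$,
\[
\sum_{i<j<k}w_{ijk}\,[y_i,y_j,y_k]=\tfrac14\det\Big(\sum_lc_l\,y_lu_l^{\top}\Big).
\]
In particular $\sum_{i<j<k} w_{ijk}[x_i,x_j,x_k]=\frac14$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The counterclockwise angles from $u_i$ to $u_j$, from $u_j$ to $u_k$ and from $u_k$ to $u_i$ can be taken in $[0,2\pi]$ with sum $2\pi$. Each cross product in \eqref{eq:weights} is a positive multiple of the sine of one of these angles, so it is negative only if its angle exceeds $\pi$, and this happens for at most one of them. If no cross product is negative, take any $z\in G$ in \eqref{eq:weights}. If one is negative, let $l\in\{i,j,k\}$ be the index of its coefficient $p_l$ and take $z=x_l$. Then the negative term vanishes since $p_l(x_l)=0$, and the other two terms are nonnegative since $x_l\in G$.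

(b) Take $z=0$ in \eqref{eq:weights} and sum. The coefficient of $p_l(0)$ is $\frac12\sum a_j\times a_k$ over all pairs with $j$ before $k$ in the order $l+1,\dots,n,1,\dots,l-1$. List the edge vectors of $P$ as $a'_1,\dots,a'_n$, starting from $a_{l+1}$ and ending with $a_l$, and put the starting vertex at the origin, so that the vertices are $y_k=a'_1+\dots+a'_k$. The shoelace formula gives
\[
2|P|=\sum_{k}y_{k-1}\times y_k=\sum_ky_{k-1}\times a_k'=\sum_{j<k}a'_j\times a'_k ,
\]
and the terms with $k=n$ add up to $y_{n-1}\times a'_n=(-a'_n)\times a'_n=0$. So the coefficient of $p_l(0)$ is $|P|$ for every $l$, and $\sum_lp_l(0)=1$.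

(c) Let $U$ be the $3\times n$ matrix with columns $\binom1{y_l}$ and $U'$ the $n\times3$ matrix with rows $(p_l(0),-\frac12c_lu_l^{\top})$. By \eqref{eq:discrete} and \eqref{eq:partition},
\[
UU'=\begin{pmatrix}1&0\\ \sum_lp_l(0)y_l&-\frac12\sum_lc_ly_lu_l^{\top}\end{pmatrix},
\]
whose determinant is the right side of (c). The minors of $U$ are $2[y_i,y_j,y_k]$ by \eqref{eq:bracket}, those of $U'$ are $\frac12w_{ijk}$, and the Cauchy--Binet formula gives the left side. For $y_l=x_l$ the matrix on the right of (c) is $I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quarter}]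
Replace $G$ by $A^{-1}G$ with $A$ optimal. By Lemma~\ref{lem:dual}(c),(d) there is a finitely supported contact measure. The points $x_l$ lie in $F$, so $[x_i,x_j,x_k]\le|T_F|$. Lemma~\ref{lem:weights} gives $\frac14\le|T_F|\sum w_{ijk}=|T_F|\,|P|$, and \eqref{eq:fP} gives $f(F,G)\ge|F|/(4|T_F|)=1/(4\tau(F))$.
\end{proof}

This proof uses Lemma~\ref{lem:weights}(c) only at $y_l=x_l$. The proof of Theorem~\ref{thm:dichotomy} uses also its derivative in a direction in which $F$ is deformed.

\section{Caps and the flow that inflates them}\label{sec:flow}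

From now on $G$ is fixed, $F$ minimizes $f(\cdot,G)$, and $F$ is not a triangle. Scaling $F$ changes nothing, so we assume that a triangle $T=e_1e_2e_3\subset F$ of maximum area, labeled counterclockwise, has $|T|=1$. Then
\begin{equation}\label{eq:max}
|[x,y,z]|\le1\qquad(x,y,z\in F).
\end{equation}
The index $r$ runs through $1,2,3$ and is read modulo $3$. Let $\lambda=(\lambda_1,\lambda_2,\lambda_3)$ be the barycentric coordinates with respect to $T$; thus $\lambda_r(x)=[x,e_{r+1},e_{r+2}]$, $\sum_r\lambda_r=1$, and $[x,y,z]=\det(\lambda(x),\lambda(y),\lambda(z))$.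

\subsection*{The decomposition}
Put $q_r=e_{r+1}+e_{r+2}-e_r$. This point has $\lambda_r=-1$ and $\lambda_{r+1}=\lambda_{r+2}=1$, and
\[
W=\{\lambda_1,\lambda_2,\lambda_3\le1\}
\]
is the triangle $q_1q_2q_3$. It is the image of $T$ under a homothety with ratio $-2$, since $q_r=(e_1+e_2+e_3)-2e_r$, so $[q_1,q_2,q_3]=4$. By \eqref{eq:max}, $F\subset W$. At a point of $W$ at most one $\lambda_r$ is negative, since otherwise the third would exceed $1$. Hence $W=T\cup E_1\cup E_2\cup E_3$, where $E_r=W\cap\{\lambda_r\le0\}$ is the triangle $e_{r+1}e_{r+2}q_r$, of area $1$; on $E_r$ we have $\lambda_{r+1}=(1-\lambda_{r+2})-\lambda_r\ge0$ and, in the same way, $\lambda_{r+2}\ge0$. See Figure~\ref{fig:caps}. The \emph{caps} of $F$ are the convex sets $F_r=F\cap E_r\supset[e_{r+1},e_{r+2}]$, and $F=T\cup F_1\cup F_2\cup F_3$ with disjoint interiors. Put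
\[
v_r=\max(0,-\lambda_r),\qquad h_r=\max_Fv_r,\qquad H=h_1+h_2+h_3 .
\]
A point $p\in F_r$ with $v_r(p)=h_r$ spans with $e_{r+1},e_{r+2}$ a triangle of area $h_r$ inside $F_r$, so $|F_r|\ge h_r$ and $|F|\ge1+H$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!25] (0,1.7)--(-1,0)--(0,-0.4)--(1,0)--(0.8,1.02)--cycle;
\draw (0,-1.7)--(2,1.7)--(-2,1.7)--cycle;
\draw[dashed] (0,1.7)--(-1,0)--(1,0)--cycle;
\draw[thick] (0,1.7)--(-1,0)--(0,-0.4)--(1,0)--(0.8,1.02)--cycle;
\draw[->] (0,-0.4)--(0,-0.8);
\draw[->] (-0.5,-0.2)--(-0.433,-0.4);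
\draw[->] (0.5,-0.2)--(0.433,-0.4);
\draw[->] (0.8,1.02)--(1.16,1.224);
\node[above] at (0,1.7) {$e_1$}; \node[left] at (-1,0) {$e_2$}; \node[right] at (1,0) {$e_3$};
\node[below] at (0,-1.7) {$q_1$}; \node[right] at (2,1.7) {$q_2$}; \node[left] at (-2,1.7) {$q_3$};
\node at (0,0.6) {$T$}; \node at (0,-0.17) {$F_1$}; \node at (0,-1.1) {$E_1$};
\node at (1,1.48) {$E_2$}; \node at (-1,1.2) {$E_3$};
\end{tikzpicture}
\caption{A figure $F$ (shaded) with a largest inscribed triangle $T=e_1e_2e_3$ lies in the triangle $q_1q_2q_3$ whose sides have midpoints $e_1,e_2,e_3$. Here $F$ has nondegenerate caps in the corner triangles $E_1$ and $E_2$. The flow fixes $T$ and moves the points of $E_r$ toward $q_r$ (arrows).}\label{fig:caps}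
\end{figure}

If $H\ge\frac23$, Theorem~\ref{thm:quarter} gives $f(F,G)\ge\frac{|F|}4\ge\frac{1+H}4\ge\frac5{12}$, and we are done. \emph{From now on $H<\frac23$.} Let $\mathcal I=\{r:h_r>0\}$ and let $m$ be the number of its elements. Since $F\ne T$, we have $1\le m\le3$.

\subsection*{The flow}
To exploit minimality we need a family of convex figures through $F$. An affine deformation does not change $f$, and a general one destroys convexity. The next lemma allows us to deform each cap separately, as long as it stays convex and inside its triangle $E_r$.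

\begin{lemma}\label{lem:glue}
Let $K_r\subset E_r$ be convex sets with $[e_{r+1},e_{r+2}]\subset K_r$. Then $T\cup K_1\cup K_2\cup K_3$ is convex.
\end{lemma}

\begin{proof}
Let $\{i,j,k\}=\{1,2,3\}$. A point of $K_i$ with $\lambda_i=0$ lies in $T$. So two points of the union either lie in one of the convex sets $T,K_1,K_2,K_3$ or fall into one of the following two cases.

Let $x\in K_i$ with $\lambda_i(x)<0$ and $y\in T$. Then $\lambda_j,\lambda_k\ge0$ at both ends, hence on the whole segment $[x,y]$. The segment meets the line $\lambda_i=0$ in a point $z$, which lies in $[e_j,e_k]\subset K_i\cap T$. So $[x,z]\subset K_i$ and $[z,y]\subset T$.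

Let $x\in K_i$ and $y\in K_j$ with $\lambda_i(x)<0$ and $\lambda_j(y)<0$. Then $\lambda_i(y)\ge0$ and $\lambda_j(x)\ge0$. Along the segment from $x$ to $y$ the function $\lambda_i$ increases and has one zero, at a parameter $s_1$, while $\lambda_j$ decreases and has one zero, at $s_2$. If $s_2<s_1$, then $\lambda_i,\lambda_j<0$ between these parameters, which is impossible in the convex set $W$. So $s_1\le s_2$. Also $\lambda_k\ge0$ at $x$ and $y$, hence throughout. At $s_1$ we have $\lambda_i=0$ and $\lambda_j,\lambda_k\ge0$, so this point is in $[e_j,e_k]$. At $s_2$ we have $\lambda_j=0$ and $\lambda_i,\lambda_k\ge0$, so this point is in $[e_i,e_k]$. The three parts of the segment lie in $K_i$, $T$ and $K_j$.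
\end{proof}

Projective maps of $E_r$ onto itself preserve convexity, and we use those that fix the side $[e_{r+1},e_{r+2}]$ pointwise and fix $q_r$. For $r\in\mathcal I$ let
\[
\gamma_r=\max\{h_r,\,3h_r-1\},
\]
so that $\gamma_r=h_r$ for $h_r\le\frac12$ and $\gamma_r=3h_r-1$ for $h_r>\frac12$. The number $1/\gamma_r$ is the speed of the flow in $E_r$. We want it large, but Lemma~\ref{lem:triple} needs $\gamma_r\ge h_r$ and Lemma~\ref{lem:area} needs $\gamma_r\ge3h_r-1$.

For $s\in\mathbb R$ let $\varphi_s:W\to W$ be the identity on $T$ and on $E_r$ for $r\notin\mathcal I$. On $E_r$, $r\in\mathcal I$, use barycentric coordinates $(a,b,v)$ with respect to $e_{r+1},e_{r+2},q_r$; here $v=v_r$, because $\lambda_r$ takes the values $0,0,-1$ at these vertices. Define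
\[
\varphi_s(a,b,v)=\frac{(a,\,b,\,e^{s/\gamma_r}v)}{a+b+e^{s/\gamma_r}v}.
\]
The pieces agree on their common boundaries, where $v=0$, so $\varphi_s$ is a homeomorphism of $W$, and $\varphi_s\varphi_{s'}=\varphi_{s+s'}$. On each of the four compact pieces $\varphi_s(x)$ is smooth in $(s,x)$, the denominator being at least $\min(1,e^{s/\gamma_r})$. The derivative in $s$ at $s=0$ is $\frac v{\gamma_r}\big((0,0,1)-(a,b,v)\big)$. Hence
\begin{equation}\label{eq:field}
\varphi_s(x)=x+sg(x)+O(s^2)\quad\text{uniformly on }W,
\end{equation}
where the continuous field $g$ vanishes on $T$ and on $E_r$ for $r\notin\mathcal I$, and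
\[
g(x)=\theta(x)(q_r-x),\qquad\theta(x)=v_r(x)/\gamma_r\qquad(x\in E_r,\ r\in\mathcal I).
\]
Since $\gamma_r\ge h_r$, we have $0\le\theta\le1$ on $F_r$: the point $x+g(x)$ lies on the segment from $x$ to $q_r$.

For $\varepsilon\ge0$ let $F_\varepsilon=\varphi_{-\varepsilon}(F)$, the figure with deflated caps. Then $T\subset F_\varepsilon\subset W$ and $\varphi_s(F_\varepsilon)=F_{\varepsilon-s}$. On $E_r$ the map $\varphi_s$ is a linear map followed by division by a positive linear function, so the image of a convex combination of two points is a convex combination of their images. Thus $\varphi_{-\varepsilon}(F_r)$ is convex, and $F_\varepsilon$ is a convex figure by Lemma~\ref{lem:glue}. By \eqref{eq:field} and the group law, $F_\varepsilon$ depends continuously on $\varepsilon$ in the Hausdorff distance.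

\subsection*{The rate of change of the area}

\begin{lemma}\label{lem:area}
The function $\varepsilon\mapsto|F_\varepsilon|$ is $C^1$ on $[0,\infty)$. Let $\Gamma_r=-\frac d{d\varepsilon}\big|_{\varepsilon=0}|\varphi_{-\varepsilon}(F_r)|$ and $\Gamma=\sum_{r\in\mathcal I}\Gamma_r=-\frac d{d\varepsilon}\big|_{\varepsilon=0}|F_\varepsilon|$. For $r\in\mathcal I$,
\begin{equation}\label{eq:J}
|F_r|+\Gamma_r\ \ge\ h_r+\frac{h_r(1-h_r)}{\gamma_r},
\end{equation}
and if $F_r$ is a triangle, then $|F_r|=h_r$ and $\Gamma_r=h_r(1-h_r)/\gamma_r$. The right side of \eqref{eq:J} equals $1$ if $h_r\le\frac12$ and is at least $\frac89$ if $h_r>\frac12$.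
\end{lemma}

\begin{proof}
Fix $r\in\mathcal I$ and write $h=h_r$, $\gamma=\gamma_r$. Parametrize $E_r$ by $x=(1-v)y_t+vq_r$ with $y_t=(1-t)e_{r+1}+te_{r+2}$ and $t,v\in[0,1]$. The partial derivatives are $(1-v)(e_{r+2}-e_{r+1})$ and $q_r-y_t$, so the area element is $2|E_r|(1-v)\,dv\,dt=2(1-v)\,dv\,dt$. For $v<1$ put $\xi=\frac v{1-v}$. The barycentric coordinates $(a,b,v)$ are proportional to $(1-t,t,\xi)$, so $\varphi_s$ keeps $t$ and multiplies $\xi$ by $e^{s/\gamma}$.

As $F_r$ is compact, convex and contains all $y_t$, it has the form $\{0\le v\le\zeta(t)\}$ with an upper semicontinuous function $\zeta\le h<1$. The set $\varphi_{-\varepsilon}(F_r)$ has the same form with a function $\zeta^\varepsilon$ given by $\zeta^\varepsilon=\xi^\varepsilon/(1+\xi^\varepsilon)$, $\xi^\varepsilon=e^{-\varepsilon/\gamma}\zeta/(1-\zeta)$, and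
\[
|\varphi_{-\varepsilon}(F_r)|=\int_0^1\big(2\zeta^\varepsilon-(\zeta^\varepsilon)^2\big)dt,\qquad
\frac{d\zeta^\varepsilon}{d\varepsilon}=-\frac{\xi^\varepsilon}{\gamma(1+\xi^\varepsilon)^2}=-\frac{\zeta^\varepsilon(1-\zeta^\varepsilon)}\gamma .
\]
The derivative of the integrand, $-\frac2\gamma\zeta^\varepsilon(1-\zeta^\varepsilon)^2$, is bounded and continuous in $\varepsilon$. By dominated convergence the area is $C^1$, $\Gamma_r=\frac2\gamma\int_0^1\zeta(1-\zeta)^2dt$, and
\[
|F_r|+\Gamma_r=\int_0^1\vartheta(\zeta(t))\,dt,\qquad\vartheta(\zeta)=2\zeta-\zeta^2+\tfrac2\gamma\,\zeta(1-\zeta)^2 .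
\]
We have $\vartheta'(\zeta)=2(1-\zeta)\big(1+\frac{1-3\zeta}\gamma\big)$, which is nonnegative on $[0,h]$ because $\gamma\ge3h-1$. So the integral does not increase if $F_r$ is replaced by the triangle $e_{r+1}e_{r+2}p\subset F_r$ with $v_r(p)=h$, whose profile $\zeta_0$ satisfies $\zeta_0\le\zeta\le h$. It remains to evaluate the integral for this triangle.

The terms $2\zeta_0-\zeta_0^2$ integrate to its area $h$. For the last term let $p$ have coordinates $(t_p,\xi_p)$, where $\xi_p=\frac h{1-h}$. A line is a linear relation among $1-t$, $t$ and $\xi$. The side through $e_{r+1}$ is therefore $\xi=\xi_pt/t_p$ for $0\le t\le t_p$, and the side through $e_{r+2}$ is $\xi=\xi_p(1-t)/(1-t_p)$ for $t_p\le t\le1$; one of the two intervals is a single point, and is omitted, if $t_p\in\{0,1\}$. Substituting on each interval, we get $\int_0^1\psi(\xi(t))\,dt=\frac{t_p+(1-t_p)}{\xi_p}\int_0^{\xi_p}\psi(\xi)\,d\xi$ for continuous $\psi$. Since $\zeta_0(1-\zeta_0)^2=\xi/(1+\xi)^3$, which has the primitive $\xi^2/(2(1+\xi)^2)$,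
\[
2\int_0^1\zeta_0(1-\zeta_0)^2dt=\frac2{\xi_p}\cdot\frac{\xi_p^2}{2(1+\xi_p)^2}=\frac{\xi_p}{(1+\xi_p)^2}=h(1-h).
\]
This proves \eqref{eq:J} and the statement on triangular caps. For $h\le\frac12$ the bound is $h+(1-h)=1$. For $h>\frac12$ it is $\frac{2h^2}{3h-1}$, and $\frac{2h^2}{3h-1}\ge\frac89$ is equivalent to $18h^2-24h+8=2(3h-2)^2\ge0$.
\end{proof}

The point of \eqref{eq:J} is that the bound does not tend to $0$ with $h_r$. However thin a cap is, its top travels with velocity $q_r-x$, and it gains area at a rate of order one.

\section{The first-order condition for a minimizer}\label{sec:first}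

From now on $Q(\mu)=\int\langle u,g(x)\rangle\,d\mu$ is taken with the field $g$ of \eqref{eq:field}. Inflating the caps raises $\log|F|$ at the rate $\Gamma/|F|$ and, by Lemma~\ref{lem:dual}, lowers $\log N$ at a rate not larger than the largest $Q(\mu)$. If all $Q(\mu)$ were smaller than $\Gamma/|F|$, inflation would increase $f$. Applied to $F$ itself, this does not contradict minimality. We therefore apply it to the deflated figures $F_\varepsilon$, $\varepsilon>0$: inflating them back to $F$ would increase $f$ all the way, so $F_\varepsilon$ would be a better competitor than $F$. A compactness argument carries the bound on $Q$ from $F$ to the nearby $F_\varepsilon$.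

\begin{lemma}\label{lem:first}
There are an optimal map $A$ for $F$ and $\mu\in\mathcal M(F,A^{-1}G)$ with $Q(\mu)\ge\Gamma/|F|$.
\end{lemma}

\begin{proof}
Let $N(\varepsilon)=N(F_\varepsilon)$ and $\Phi(\varepsilon)=N(\varepsilon)|F_\varepsilon|=f(F_\varepsilon,G)|G|$. Both are continuous by Lemma~\ref{lem:cont}, as all $F_\varepsilon$ contain a disk $D(o,\delta)\subset T$. The minimality of $F$ gives $\Phi(\varepsilon)\ge\Phi(0)$. Call $(A,\mu)$ an \emph{$\varepsilon$-pair} if $A$ is optimal for $F_\varepsilon$ and $\mu\in\mathcal M(F_\varepsilon,A^{-1}G)$. By Lemma~\ref{lem:dual}(c), $\varepsilon$-pairs exist.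

\emph{Compactness.} Let $\varepsilon_n\ge0$, $\varepsilon_n\to0$, and let $(A_n,\mu_n)$ be $\varepsilon_n$-pairs. We claim that there is a $0$-pair $(A,\mu)$ with $Q(\mu_n)\to Q(\mu)$ along a subsequence. Since $A_nT\subset G$, the maps $A_n$ are bounded, and along a subsequence $A_n\to A$. For $x\in F$ we have $Ax=\lim A_n\varphi_{-\varepsilon_n}(x)\in G$, and $|\det A|=\lim N(\varepsilon_n)=N(0)$, so $A$ is optimal for $F$. Then $A_n^{-1}\to A^{-1}$ uniformly on $G$, so $h_{A_n^{-1}G}\to h_{A^{-1}G}$ uniformly on $S^1$. Regard the $\mu_n$ as measures on the compact space $W\times S^1$. By \eqref{eq:radial} and \eqref{eq:contact}, $\delta\,\mu_n(W\times S^1)\le\int\langle u,x-o\rangle\,d\mu_n=2$, so along a further subsequence $\mu_n\to\mu$ weakly. The continuous functions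
\[
\psi_n(x,u)=\operatorname{dist}(x,F_{\varepsilon_n})+|h_{A_n^{-1}G}(u)-\langle u,x\rangle|
\]
converge uniformly to the function $\psi$ defined in the same way from $F$ and $A$, and $\int\psi_n\,d\mu_n=0$. As the masses are bounded, $\int\psi\,d\mu=\lim\int\psi\,d\mu_n=0$, so $\mu$ is concentrated on $\{\psi=0\}=\mathcal C(F,A^{-1}G)$. The integrands in \eqref{eq:contact} and in $Q$ are continuous on $W\times S^1$, so \eqref{eq:contact} passes to the limit and $Q(\mu_n)\to Q(\mu)$.

\emph{The argument.} Suppose that the lemma fails. By the claim with all $\varepsilon_n=0$, the supremum of $Q$ over all $0$-pairs is attained, so it is less than $\Gamma/|F|$. Choose $\eta<\eta'$ strictly between this supremum and $\Gamma/|F|$. There is $\varepsilon_1>0$ such that for all $\varepsilon\in[0,\varepsilon_1]$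
\[
Q(\mu)<\eta\ \text{ for all $\varepsilon$-pairs }(A,\mu),\qquad-\tfrac d{d\varepsilon}|F_\varepsilon|>\eta'|F_\varepsilon| .
\]
The first property holds for small $\varepsilon$, since otherwise the claim would give a $0$-pair with $Q\ge\eta$; the second holds because $|F_\varepsilon|$ is $C^1$.

Fix $\varepsilon\in(0,\varepsilon_1]$ and an optimal $A$ for $F_\varepsilon$. Apply Lemma~\ref{lem:dual}(b) and (a) to $F_\varepsilon\subset A^{-1}G$, using \eqref{eq:field}. We obtain $B,b$ with $\operatorname{tr}B<\eta$ such that $y\mapsto y-s(By+b)$ maps $\varphi_s(F_\varepsilon)=F_{\varepsilon-s}$ into $A^{-1}G$ for small $s>0$. For small $s>0$, then,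
\[
N(\varepsilon-s)\ge N(\varepsilon)\left(1-s\operatorname{tr}B+s^2\det B\right)\ge N(\varepsilon)(1-\eta s),\qquad|F_{\varepsilon-s}|\ge|F_\varepsilon|(1+\eta's),
\]
and $(1-\eta s)(1+\eta's)=1+(\eta'-\eta)s-\eta\eta's^2>1$. So $\Phi(\varepsilon-s)>\Phi(\varepsilon)$ for small $s>0$, and no $\varepsilon\in(0,\varepsilon_1]$ is a maximum point of $\Phi$ on $[0,\varepsilon_1]$. The continuous function $\Phi$ therefore attains its maximum only at $0$, and $\Phi(\varepsilon_1)<\Phi(0)$, which contradicts minimality.
\end{proof}

\section{Triples of contacts}\label{sec:triples}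

Take $A$ and $\mu$ from Lemma~\ref{lem:first} and replace $G$ by $A^{-1}G$. By Lemma~\ref{lem:dual}(d) we may assume that $\mu=\sum c_l\delta_{(x_l,u_l)}$ is finitely supported, and we use the notation of Section~\ref{sec:polygon}. The basic tool is a bound for triangles with one vertex at $q_r$.

\begin{lemma}\label{lem:basic}
For $x,y\in F$ and each $r$ we have $[q_r,x,y]\le(1+v_{r+1}(x))(1+v_{r+2}(y))$.
\end{lemma}

\begin{proof}
A cyclic permutation of the rows does not change $\det(\lambda(q_r),\lambda(x),\lambda(y))$, so let $r=1$; the first column is $(-1,1,1)$. Add the second and third rows to the first, which becomes $(1,1,1)$, and then subtract it from the other two. This gives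
\[
[q_1,x,y]=(1-\lambda_2(x))(1-\lambda_3(y))-(1-\lambda_3(x))(1-\lambda_2(y)).
\]
On $F$ we have $0\le1-\lambda_r\le1+v_r$. Drop the second product and bound the first.
\end{proof}

\subsection*{One triangular cap and three contacts}
Suppose that $F$ is a quadrilateral $T\cup F_1$, where $F_1$ is the triangle $e_2e_3p$ with $h=v_1(p)\le\frac12$, and that $\mu$ has three contacts, $x_1=p$ and $x_2,x_3\in T$, named so that $\alpha=[x_1,x_2,x_3]>0$. Then $\gamma_1=h$, $|F|=1+h$, and $\Gamma=1-h$ by Lemma~\ref{lem:area}. The field $g$ vanishes at $x_2,x_3$ and $g(p)=q_1-p$, so $Q(\mu)=c_1\langle u_1,q_1-x_1\rangle=-2p_1(q_1)$. The contacts are the midpoints of the sides of $\Delta$, so $p_1(x_1)=0$ and $p_1(x_2)=p_1(x_3)=\frac12$. The affine functions $[z,x_2,x_3]$ and $\alpha(1-2p_1(z))$ agree at $x_1,x_2,x_3$ and hence everywhere. At $z=q_1$, Lemmas~\ref{lem:basic} and~\ref{lem:first} give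
\[
1\ge[q_1,x_2,x_3]=\alpha\,(1+Q(\mu))\ge\alpha\Big(1+\frac{1-h}{1+h}\Big)=\frac{2\alpha}{1+h}.
\]
By \eqref{eq:three}, $|G|\le4\alpha\le2(1+h)=2|F|$, that is, $f(F,G)\ge\frac12$, no matter how small $h$ is. The mechanism is this: minimality forces $Q$ to be large; a large $Q$ means that the contact triangle grows by a definite factor when its vertex is pushed to $q_1$; the pushed triangle still has area at most $1$; so the contact triangle itself is small, and with it $G$.

\subsection*{The general identity}
Say that a contact index $l$ is \emph{in cap $r$} if $v_r(x_l)>0$. Then $r\in\mathcal I$ and $g(x_l)=\theta_l(q_r-x_l)$ with $\theta_l\in[0,1]$. Each index is in at most one cap, and if it is in none, then $x_l\in T$ and $g(x_l)=0$. For a triple $i<j<k$ put $\alpha=[x_i,x_j,x_k]$. For $l$ in the triple and in cap $r$, let $\alpha^l$ be the bracket obtained from $\alpha$ by replacing $x_l$ with $q_r$. Define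
\[
R_{ijk}=\alpha+\frac1m\sum_l\theta_l(\alpha^l-\alpha),
\]
the sum running over the indices of the triple that are in a cap. The factor $\frac1m$ is chosen so that $R_{ijk}$ can be bounded by an average with one term for each cap; see \eqref{eq:average}.

\begin{lemma}\label{lem:identity}
$\displaystyle\sum_{i<j<k}w_{ijk}R_{ijk}=\frac14\Big(1+\frac{Q(\mu)}m\Big)$.
\end{lemma}

\begin{proof}
Put $y_l=x_l+sg(x_l)$ in Lemma~\ref{lem:weights}(c) and differentiate at $s=0$. The bracket is affine in each entry, and replacing $x_l$ by $(1-s\theta_l)x_l+s\theta_lq_r$ alone turns $\alpha$ into $\alpha+s\theta_l(\alpha^l-\alpha)$. So the derivative of the left side is $\sum w_{ijk}\sum_l\theta_l(\alpha^l-\alpha)$. The right side is $\frac14\det(I+s\sum_lc_l\,g(x_l)u_l^{\top})$, with derivative $\frac14\sum_lc_l\langle u_l,g(x_l)\rangle=\frac14Q(\mu)$. Divide by $m$ and add $\sum w_{ijk}[x_i,x_j,x_k]=\frac14$.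
\end{proof}

\begin{lemma}\label{lem:triple}
For every triple, $R_{ijk}\le\rho_m:=1+\left(1-\frac1m\right)H$.
\end{lemma}

\begin{proof}
$R_{ijk}$ is an affine function of the numbers $\theta_l\in[0,1]$, so it is at most its largest value for $\theta_l\in\{0,1\}$. It suffices to bound $R_S=\alpha+\frac1m\sum_{l\in S}(\alpha^l-\alpha)$ for every set $S$ of indices of the triple that are in caps. Let $S_r$ be the part of $S$ in cap $r$, let $\mathcal I_S=\{r:S_r\ne\emptyset\}\subset\mathcal I$ have $m'\le m$ elements, and put $\beta_r=\alpha+\sum_{l\in S_r}(\alpha^l-\alpha)$ for $r\in\mathcal I_S$. Then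
\begin{equation}\label{eq:average}
R_S=\Big(1-\frac{m'}m\Big)\alpha+\frac1m\sum_{r\in\mathcal I_S}\beta_r ,
\end{equation}
a convex combination. Since $\alpha\le1$ by \eqref{eq:max}, it suffices to prove
\begin{equation}\label{eq:goal}
\sum_{r\in\mathcal I_S}(\beta_r-1)\le(m-1)H .
\end{equation}

We first evaluate $\beta_r$. If $S_r$ has three elements, \eqref{eq:additive} with $q=q_r$ gives $\sum_l\alpha^l=\alpha$, so $\beta_r=\alpha-2\alpha=-\alpha\le1$. If $S_r=\{l,l'\}$, then $\beta_r=\alpha^l+\alpha^{l'}-\alpha$, and by \eqref{eq:additive} this is minus the bracket in which the third point of the triple is replaced by $q_r$. That bracket is formed by $x_l,x_{l'},q_r\in E_r$, and $|E_r|=1$, so $\beta_r\le1$. If $S_r=\{l\}$ and $(x_l,x,y)$ is the cyclic rearrangement of the triple that starts with $x_l$, then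
\begin{equation}\label{eq:single}
\beta_r=\alpha^l=[q_r,x,y]\le(1+v_{r+1}(x))(1+v_{r+2}(y))
\end{equation}
by Lemma~\ref{lem:basic}. We distinguish cases by the number of caps that contain an index of the triple.

\emph{At most one cap.} If it is cap $r$, then $v_{r+1}$ and $v_{r+2}$ vanish at the points of the triple, so $\beta_r\le1$ also in \eqref{eq:single}. The left side of \eqref{eq:goal} is at most $0$.

\emph{Exactly two caps $r\ne r'$.} Then $m\ge2$. In \eqref{eq:single} one of the indices $r+1,r+2$ is $r'$, and its factor is at most $1+h_{r'}$; the other belongs to the cap that the triple does not meet, and its factor is $1$. So $\beta_r\le1+h_{r'}$ in all cases, and $\beta_{r'}\le1+h_r$ by the same argument with $r$ and $r'$ exchanged. The left side of \eqref{eq:goal} is at most $h_r+h_{r'}\le H\le(m-1)H$.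

\emph{Three caps.} Then $m=3$, each cap contains one index, and we must show $\sum_{l\in S}(\alpha^l-1)\le2H$. If the cyclic order of the caps in the triple is $(1,3,2)$, then in \eqref{eq:single} the point $x$ is in cap $r+2$ and $y$ is in cap $r+1$; both factors are $1$, and the sum is at most $0$. Otherwise the triple is cyclically $(x,y,z)$ with $x,y,z$ in caps $1,2,3$. Write $v_1=v_1(x)$, $v_2=v_2(y)$, $v_3=v_3(z)$; these numbers lie in $[0,1]$ and their sum $v$ is at most $H$. By \eqref{eq:single},
\[
\alpha^x-1\le v_2+v_3+v_2v_3,\qquad\alpha^y-1\le v_3+v_1+v_3v_1,\qquad\alpha^z-1\le v_1+v_2+v_1v_2 .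
\]
The three bounds are nonnegative, and any two of them add up to at most $2v$: the first two give $v_1+v_2+2v_3+(v_1+v_2)v_3\le2v$, and the other pairs arise by cyclic permutation. This settles all $S$ with at most two elements.

For $S=\{x,y,z\}$ the three bounds add up to $2v+v_1v_2+v_2v_3+v_3v_1$, which is too much, and we use the maximality of $T$ once more. Compute the signed area of the hexagon $x\,q_3\,y\,q_1\,z\,q_2$ in two ways: by \eqref{eq:bracket}, both sides of
\[
[x,y,z]+[x,q_3,y]+[y,q_1,z]+[z,q_2,x]=[q_1,q_2,q_3]+[q_2,x,q_3]+[q_3,y,q_1]+[q_1,z,q_2]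
\]
equal $\frac12(x\times q_3+q_3\times y+y\times q_1+q_1\times z+z\times q_2+q_2\times x)$. The left side is $\alpha-\alpha^z-\alpha^x-\alpha^y$. On the right, the affine function $[\,\cdot\,,q_{r+1},q_{r+2}]$ vanishes on the line $\lambda_r=1$ and equals $4$ at $q_r$, where $\lambda_r=-1$, so it is $2(1-\lambda_r)$. The right side is thus $4-2(1+v_1)-2(1+v_2)-2(1+v_3)=-2-2v$. Therefore
\[
\alpha^x+\alpha^y+\alpha^z-3=\alpha-1+2v\le2v\le2H .\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:dichotomy}}\label{sec:end}

The case $H\ge\frac23$ was settled in Section~\ref{sec:flow}, so let $H<\frac23$. The weights $w_{ijk}$ are nonnegative with sum $|P|$ by Lemma~\ref{lem:weights}. Lemmas~\ref{lem:triple}, \ref{lem:identity} and~\ref{lem:first} give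
\[
\rho_m|P|\ge\sum w_{ijk}R_{ijk}\ge\frac14\Big(1+\frac\Gamma{m|F|}\Big),
\]
and \eqref{eq:fP} turns this into
\begin{equation}\label{eq:final}
f(F,G)\ge\frac{|F|+\Gamma/m}{4\rho_m}.
\end{equation}
Since $H<\frac23$, at most one $h_r$ exceeds $\frac12$, so Lemma~\ref{lem:area} gives $\sum_{r\in\mathcal I}(|F_r|+\Gamma_r)\ge m-\frac19$. The caps with $r\notin\mathcal I$ are segments, and $|F_r|\ge h_r$. Hence
\[
|F|+\frac\Gamma m=1+\Big(1-\frac1m\Big)\sum_{r\in\mathcal I}|F_r|+\frac1m\sum_{r\in\mathcal I}\big(|F_r|+\Gamma_r\big)\ \ge\ \rho_m+1-\frac1{9m},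
\]
and \eqref{eq:final} yields
\[
f(F,G)\ge\frac14+\frac{1-\frac1{9m}}{4\rho_m}.
\]
From $H<\frac23$ we get $\rho_1=1$, $\rho_2<\frac43$ and $\rho_3<\frac{13}9$. For $m=1,2,3$ respectively,
\[
f\ge\frac14+\frac29=\frac{17}{36},\qquad f>\frac14+\frac{17}{18}\cdot\frac3{16}=\frac{41}{96},\qquad f>\frac14+\frac{26}{27}\cdot\frac9{52}=\frac5{12}.
\]
Since $\frac{17}{36}>\frac{15}{36}=\frac5{12}$ and $\frac{41}{96}>\frac{40}{96}=\frac5{12}$, every minimizer $F$ of $f(\cdot,G)$ other than a triangle satisfies $f(F,G)\ge\frac5{12}$. This is the second sentence of Theorem~\ref{thm:dichotomy}; the first follows from it by Lemma~\ref{lem:cont}. With the deduction in Section~\ref{sec:intro}, Theorem~\ref{thm:main} is proved as well. \qed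

\begin{remark}
The threshold $H=\frac23$ is where the two estimates meet: the bound $\frac{1+H}4$ increases with $H$, the bound $\frac14+\frac{26}{27}\cdot\frac1{4\rho_3}$ decreases with $H$, and both equal $\frac5{12}$ at $H=\frac23$.
\end{remark}

\begin{remark}
Both hypotheses in the second sentence of Theorem~\ref{thm:dichotomy} are needed. That $F$ is not a triangle is used only to have $m\ge1$; for a triangle in an ellipse $f=\kappa<\frac5{12}$. The minimality of $F$ is used only in Lemma~\ref{lem:first}. Without it the conclusion fails: by Lemma~\ref{lem:cont}, quadrilaterals that converge to a triangle have $f(F,G)\to\kappa$ when $G$ is an ellipse.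
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \texttt{https://www.mobt3ath.com/uplode/book/book-49067.pdf}
\end{thebibliography}
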